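\title{A central limit theorem for the length of the random Zeckendorf game}

\begin{abstract}
The Zeckendorf game starts from $N$ ones and rewrites a multiset of Fibonacci numbers with sum $N$, one local move at a time, until it becomes the Zeckendorf decomposition of $N$. We prove the conjecture of Baird-Smith, Epstein, Flint and Miller that the number of moves $M_N$ is asymptotically Gaussian when every move is chosen uniformly among the legal ones. The mean and the variance of $M_N$ are linear in $N$ with explicit error terms, the convergence comes with rates, and all moments converge. The proof is by coupling. Two games on the same $N$ can be made to coalesce within a polylogarithmic number of moves, and this yields the recursion $M_{F_{k+1}}=M_{F_k}+M_{F_{k-1}}+O(k^4)$ with independent summands, from which everything follows.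
\end{abstract}

\section{The game and the result}\label{sec:intro}

\subsection{The random Zeckendorf game}

Let $F_1=1$, $F_2=2$, $F_k=F_{k-1}+F_{k-2}$ be the Fibonacci numbers $1,2,3,5,8,13,\dots$. By Zeckendorf's theorem, every positive integer $u$ is, in exactly one way, a sum of distinct Fibonacci numbers no two of which have adjacent indices. We write $\operatorname{Zeck}(u)$ for the set of summands and $\nu(u)$ for their number, and we put $\operatorname{Zeck}(0)=\emptyset$.

The Zeckendorf game of Baird-Smith, Epstein, Flint and Miller \cite{BEFM} reaches this decomposition by local rewriting. Fix a positive integer $N$. A \emph{position} is a multiset of Fibonacci numbers with sum $N$; its elements are \emph{parts}, and a part $F_k$ sits at \emph{level} $k$. The game starts from $N$ ones. A turn consists of one of the following moves, which is \emph{legal} if the parts on its left side are present: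
\[
\begin{array}{lll}
\text{combine:} & \mathsf C_1:\ F_1,F_1\mapsto F_2, & \mathsf C_k:\ F_{k-1},F_k\mapsto F_{k+1}\quad(k\ge2),\\[2pt]
\text{split:} & \mathsf S_2:\ F_2,F_2\mapsto F_1,F_3, & \mathsf S_k:\ F_k,F_k\mapsto F_{k-2},F_{k+1}\quad(k\ge3).
\end{array}
\]
A repeated part makes $\mathsf C_1$ or a split legal, and two parts at adjacent levels make some $\mathsf C_k$, $k\ge2$, legal. So no move is legal exactly when the position is $\operatorname{Zeck}(N)$, and then the game ends. Every game ends, after at most $5N$ moves (Lemma~\ref{lem:potential}).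

Two players alternate turns, but in the \emph{random game} it does not matter who moves: at each turn a move is chosen uniformly among the legal ones, independently of the past. A move is one of the types $\mathsf C_k$, $\mathsf S_k$, and equal parts are not distinguished; from $\{2,2,1,1,1\}$, for instance, each of $\mathsf C_1,\mathsf C_2,\mathsf S_2$ is played with probability $\frac13$. Let $M_N$ be the number of moves of the random game. A combine move lowers the number of parts by one and a split preserves it, so
\begin{equation}\label{eq:splits}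
M_N=N-\nu(N)+\#\{\text{split moves played}\}.
\end{equation}
All the randomness of $M_N$ lies in the number of splits.

\begin{example}\label{ex:five}
For $N=1,2,3$ every move is forced, and $M_N=0,1,2$. For $N=5$ the first move leads to $\{2,1,1,1\}$, where $\mathsf C_1$ and $\mathsf C_2$ are legal. The move $\mathsf C_2$ leads to $\{3,1,1\}$, and then $\{3,2\}$ and $\{5\}$ are forced: four moves in all. The move $\mathsf C_1$ leads to $\{2,2,1\}$, where $\mathsf C_2$ gives $\{3,2\}$ (four moves in all) and $\mathsf S_2$ gives $\{3,1,1\}$ (five moves in all). Hence $M_5=4$ with probability $\frac34$ and $M_5=5$ with probability $\frac14$. Note how the branches of the game merge again, at $\{3,1,1\}$ and at $\{3,2\}$.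
\end{example}

What should one expect for large $N$? As long as two ones remain, the ones are fed in small amounts into the rest of the position, which behaves like a counter in the Fibonacci numeration system with random carries. It takes mass $F_k$ to create a part at level $k$, so high levels should move rarely and most moves should happen at low levels. If the low levels forget their history quickly, then $M_N$ is a sum of order $N$ weakly dependent contributions, and one expects a linear mean, a linear variance and Gaussian fluctuations. The conjecture of Baird-Smith, Epstein, Flint and Miller \cite{BEFM}, which we take from \cite{talk}, asserts that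
\[
\widehat M_N=\frac{M_N-\mathbb E M_N}{\sqrt{\operatorname{Var}M_N}}
\]
\emph{converges in distribution to the standard normal law as $N\to\infty$}. The obstacle to turning the heuristic into a proof is that there is no fixed stationary chain in the background: the number of levels grows with $N$, and whether a move at a low level sets off a long cascade of carries depends on the high levels. We prove the conjecture in the following form.

\begin{theorem}\label{thm:main}
Let $Z$ be a standard normal variable. There are constants $\mu>1$, $\sigma^2>0$ and $C$ such that, as $N\to\infty$: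
\begin{enumerate}
\item[(i)] $\mathbb E M_N=\mu N+O(\log^5N)$;
\item[(ii)] $\operatorname{Var}M_N=\sigma^2N+O(\sqrt N\log^5N)$;
\item[(iii)] $|\mathbb Ef(\widehat M_N)-\mathbb Ef(Z)|\le C\,\dfrac{\log^5N}{\sqrt N}\,\|f'''\|_\infty$ for all $f\in C^3(\mathbb R)$ with $f'''$ bounded; in particular $\widehat M_N$ converges in distribution to $Z$;
\item[(iv)] $\sup_x|\mathbb P(\widehat M_N\le x)-\mathbb P(Z\le x)|\le CN^{-1/6}\log^4N$;
\item[(v)] $\mathbb E\widehat M_N^{\,p}\to\mathbb EZ^p$ for every integer $p\ge1$.
\end{enumerate}
\end{theorem}

\subsection{The method in the case $8=5+3$}\label{sec:idea}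

In place of stationarity we use the recursion $F_{k+1}=F_k+F_{k-1}$: we show that the game on $F_{k+1}$ is, up to a few moves, a game on $F_k$ followed by an independent game on $F_{k-1}$. Here is how this looks for $8=5+3$.

\emph{First phase: spare ones change nothing.} Only $\mathsf C_1$ and $\mathsf C_2$ consume ones, so while at least two ones are present, their exact number does not affect which moves are legal. The game on $8$ can therefore copy the game on $5$ move by move until the latter has at most one $1$ left. By Example~\ref{ex:five} this happens at $\{2,2,1\}$ or at $\{3,2\}$, and the game on $8$ is then at $\{2,2,1,1,1,1\}$ or at $\{3,2,1,1,1\}$.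

\emph{Last phase: a finished upper part does not interfere.} Start instead from $\{5,1,1,1\}$, the final position of the game on $5$ together with the three spare ones. The three ones play the game on $3$; the part $5$ takes part in no legal move until a $3$ appears, and then the game on $3$ is over. One more move, $\mathsf C_4$, gives $\{8\}$. In the same way, the game from $F_k$ together with $F_{k-1}$ ones lasts exactly $M_{F_{k-1}}+1$ moves in law.

\emph{Middle phase: forgetting.} It remains to pass from the position reached in the first phase, which remembers the game on $5$, to $\{5,1,1,1\}$, which does not. From $\{3,2,1,1,1\}$ the legal moves are $\mathsf C_1,\mathsf C_2,\mathsf C_3$, and $\mathsf C_3$ leads to $\{5,1,1,1\}$; from $\{2,2,1,1,1,1\}$ the move $\mathsf C_2$, one of three, leads to $\{3,2,1,1,1\}$. So $\{5,1,1,1\}$ is reached within two moves with probability at least $\frac19$, and on that event the past is forgotten.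

For large $N$ we cannot aim at the finished position itself, because the prescribed sequence of moves leading to it may be long and hence very unlikely. We run both games a little further and make them meet. What makes a meeting possible is the uniqueness in Zeckendorf's theorem: \emph{if the parts other than the ones have no repetitions and no adjacent levels, then the position is determined by the number of ones.} Two games that are both in this clean form with the same number of ones are in the same position. Sections~\ref{sec:count} and~\ref{sec:piles} show that a game is nearly clean most of the time, Section~\ref{sec:meet} finds a clean position that both games visit with probability bounded below, and Section~\ref{sec:add} repeats the attempt about $\log N$ times and derives the recursion. The recursion does not exclude a sublinear variance; Section~\ref{sec:var} does, using the two paths of different lengths to $\{3,1,1\}$ in Example~\ref{ex:five}. Section~\ref{sec:final} solves the recursion.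

\section{Notation and tools}\label{sec:tools}

\subsection{Positions}

We encode a position by its multiplicities $a=(a_k)_{k\ge1}$; its \emph{mass} is $\sum_ka_kF_k=N$. We write $\cup$ for the union of multisets (multiplicities add) and $1^j$ for the multiset of $j$ ones. The \emph{bulk} of $a$ consists of its parts at levels $k\ge2$, and
\[
n(a)=\sum_{k\ge2}a_k,\qquad m(a)=\sum_{k\ge2}F_ka_k=N-a_1
\]
are the number of bulk parts and the \emph{bulk mass}. Let $M(a)$ be the number of moves of the random game started from $a$, so that $M_N=M(1^N)$. If $0\le u\le N$ and $\operatorname{Zeck}(u)$ has no part at level $1$, the \emph{clean position} of bulk mass $u$ is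
\[
z_u=\operatorname{Zeck}(u)\cup1^{N-u}.
\]

Put $\varphi=\frac{1+\sqrt5}2$ and $\ell=\ell_N=\log(N+e)\ge1$. We use $\varphi^{k-1}\le F_k\le\varphi^k$, $F_{k+1}\le2F_k$, $F_2+\dots+F_k\le F_{k+2}$ (all by induction) and Binet's formula $F_k=\varphi^{k+1}/\sqrt5+O(1)$. Let $L$ be the largest index with $F_L\le N$. Only levels $k\le L$ are ever occupied, and $L\le1+\log N/\log\varphi\le4\ell$. Two facts about Zeckendorf decompositions are needed.
\begin{enumerate}
\item[(Z1)] $\operatorname{Zeck}(w)$ has all levels $\le j$ if and only if $w<F_{j+1}$. Indeed, by induction on $j$ a sum of distinct non-adjacent parts at levels $\le j$ is at most $F_{j+1}-1$, while a part at a level $\ge j+1$ forces $w\ge F_{j+1}$.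
\item[(Z2)] If $\operatorname{Zeck}(u)$ has all levels $\ge j+2$ and $0\le w<F_{j+1}$, then $\operatorname{Zeck}(u+w)=\operatorname{Zeck}(u)\cup\operatorname{Zeck}(w)$. This follows from (Z1) and uniqueness.
\end{enumerate}
The letters $C,c$ denote positive absolute constants that may change from line to line; $C_A$ and $C_p$ depend only on $A$ and $p$. We write $\|\xi\|_p=(\mathbb E|\xi|^p)^{1/p}$.

\subsection{Continuous time}

In discrete time the probability of a move is the reciprocal of the number of legal moves, which depends on the whole position. Continuous time removes this dependence. Give each move type an independent Poisson clock of rate $1$; when a clock rings, play the move if it is legal. By the memorylessness of the clocks, the next move played is uniform among the legal ones and independent of the past, so the sequence of moves played is the random game. The process $a(t)$ is a Markov chain on the finite set of positions of mass $N$, with generator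
\[
\mathcal Lg(a)=\sum_{\mathsf m\text{ legal at }a}\bigl(g(\mathsf ma)-g(a)\bigr),
\]
where $\mathsf ma$ is the position after the move $\mathsf m$. We use two standard facts.
\begin{enumerate}
\item[(D)] \emph{Dynkin's formula.} For a function $g$ of the position and a real $\lambda$, the process $e^{\lambda t}g(a(t))-\int_0^te^{\lambda s}(\lambda g+\mathcal Lg)(a(s))\,ds$ is a martingale, so its expectation at $T\wedge t$ equals $g(a(0))$ for every stopping time $T$. For $\lambda=0$ it is bounded by a constant times $1+t$, so by dominated convergence the same holds at $T$ itself when $\mathbb ET<\infty$.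
\item[(P)] \emph{Compensator identity.} Fix a class of move types and a set $\mathcal B$ of positions. The number of moves of the class played from positions in $\mathcal B$ up to time $t$, minus $\int_0^t\mathbf 1\{a(s)\in\mathcal B\}\cdot\#\{\text{legal moves of the class at }a(s)\}\,ds$, is a martingale. By monotone convergence along $T\wedge t$, the two terms have the same expectation at every stopping time $T$.
\end{enumerate}

\subsection{Gluing couplings}

All variables that we couple are discrete. Given a pair $(U,V)$ and a joint law $\pi$ of a pair $(V,U')$ with the same law of $V$, we \emph{glue along $V$} by sampling $U'$ from $\pi(\cdot\mid V)$ with fresh randomness, so that $\mathbb P(U=x,V=v,U'=w)=\mathbb P(U=x,V=v)\,\pi(w\mid v)$. Both pairs keep their laws, and the product formula gives two consequences.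
\begin{enumerate}
\item[(G1)] If a function $U_0$ of $U$ is independent of $V$, then $U_0$ is independent of $U'$.
\item[(G2)] If a function $U'_0$ of $U'$ is independent of $V$ under $\pi$, then $U_0'$ is independent of $(U,V)$.
\end{enumerate}

\section{Counting moves by potentials}\label{sec:count}

The two lemmas of this section hold for every sequence of legal moves. The first bounds the number of all moves. A weight that is linear in the level drops under $\mathsf S_k$, because $2k-(k-2)-(k+1)=1$, and a large enough constant term makes it drop under $\mathsf C_k$. With weight $2k+4$ at levels $k\ge2$, the weight $w_1$ of a one must satisfy $2w_1>8$ for $\mathsf C_1$ and $w_1+10<16$ for $\mathsf S_2$; we take $w_1=5$.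

\begin{lemma}\label{lem:potential}
Let $W(a)=5a_1+\sum_{k\ge2}(2k+4)a_k$. Every move lowers $W$ by at least $1$. Consequently no position is visited twice, a sequence of moves from $a$ to $b$ has length at most $5(m(b)-m(a))+(2L+4)n(a)$, and
\[
M(a)\le5a_1+(2L+4)n(a),\qquad M(a)\le5N .
\]
\end{lemma}

\begin{proof}
The decreases are $10-8=2$ for $\mathsf C_1$; $5+8-10=3$ for $\mathsf C_2$; $(2k+2)+(2k+4)-(2k+6)=2k$ for $\mathsf C_k$, $k\ge3$; $16-5-10=1$ for $\mathsf S_2$; $20-5-12=3$ for $\mathsf S_3$; and $(4k+8)-2k-(2k+6)=2$ for $\mathsf S_k$, $k\ge4$. The length of a sequence from $a$ to $b$ is at most $W(a)-W(b)\le5(a_1-b_1)+(2L+4)n(a)$, and $a_1-b_1=m(b)-m(a)$. Finally $M(a)\le W(a)$, and $W(a)\le5N$ because $2k+4\le5F_k$ for $k\ge2$.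
\end{proof}

Lemma~\ref{lem:potential} allows five moves per unit of mass fed into the bulk. To see that high levels are quiet most of the time we need a count of the high moves alone, with a constant that is small when the cutoff level is high. Fix $K\ge2$. A move \emph{acts above $K$} if it changes some $a_k$ with $k>K$. These are the moves $\mathsf C_j,\mathsf S_j$ with $j\ge K$. Among them $\mathsf C_K$ and $\mathsf S_K$ are the \emph{inputs}: above $K$ they only add one part $F_{K+1}$.

\begin{lemma}\label{lem:high}
Let $K\ge2$. In a sequence of moves from $a$ to $b$, the number $J_K$ of moves acting above $K$ satisfies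
\[
J_K\le\frac{7\,(m(b)-m(a))}{F_{K-1}}+(L+20)\,n(a).
\]
\end{lemma}

\begin{proof}
We bound the number of inputs by a balance of mass, and the number of other moves by a potential that only inputs can raise. Let $v_2=6$, $v_3=5$, $v_4=9$, $v_j=j+6$ for $j\ge5$, and put
\[
n_K=\sum_{k>K}a_k,\qquad m_K=\sum_{k>K}F_ka_k,\qquad\Psi_K=\sum_{k>K}v_{k-K+1}\,a_k .
\]
The weights are not monotone because $\mathsf C_{K+1}$, seen from above $K$, merely lifts a part from level $K+1$ to level $K+2$; this requires $v_2>v_3$. The moves acting above $K$ change the three quantities as follows: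
\[
\begin{array}{l|ccc}
 & \Delta n_K & \Delta m_K & \Delta\Psi_K\\ \hline
\mathsf C_K,\ \mathsf S_K & +1 & +F_{K+1} & +6\\
\mathsf C_{K+1} & 0 & +F_K & -(v_2-v_3)=-1\\
\mathsf S_{K+1} & -1 & -F_{K-1} & -(2v_2-v_3)=-7\\
\mathsf S_{K+2} & -1 & -F_K & -(2v_3-v_4)=-1\\
\mathsf C_{K+j-1},\ j\ge3 & -1 & 0 & -(v_{j-1}+v_j-v_{j+1})\\
\mathsf S_{K+j-1},\ j\ge4 & 0 & 0 & -(2v_j-v_{j-2}-v_{j+1})
\end{array}
\]
Here $v_{j-1}+v_j-v_{j+1}$ equals $2,3,8$ for $j=3,4,5$ and $j+4$ for $j\ge6$, while $2v_j-v_{j-2}-v_{j+1}$ equals $1,5,2$ for $j=4,5,6$ and $1$ for $j\ge7$.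

Let $\alpha$ be the number of inputs and $\beta$ the number of moves $\mathsf S_{K+1},\mathsf S_{K+2}$, the only ones that return mass to levels $\le K$. Since $n_K(b)\ge0$, the first column gives $\beta\le n_K(a)+\alpha$. The second column gives
\[
m_K(b)-m_K(a)\ge\alpha F_{K+1}-\beta F_K\ge\alpha F_{K-1}-n_K(a)F_K .
\]
Now $m_K(b)\le m(b)$ and $m_K(a)\ge m(a)-F_K(n(a)-n_K(a))$, so $\alpha F_{K-1}\le m(b)-m(a)+F_Kn(a)$, and $F_K\le2F_{K-1}$ gives $\alpha\le(m(b)-m(a))/F_{K-1}+2n(a)$.

By the third column, the moves other than inputs number at most $\Psi_K(a)+6\alpha$. An occupied level $k>K$ has $j=k-K+1\le L-1$ and $v_j\le j+6$, so $\Psi_K(a)\le(L+6)n(a)$. Hence $J_K\le7\alpha+(L+6)n(a)$, which is the claim.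
\end{proof}

\section{No piles in the bulk}\label{sec:piles}

Both counting lemmas lose a term proportional to $n(a)$, so we must know that the multiplicities $a_k$, $k\ge2$, stay small. When $a_k\ge2$ the drift $\mathcal La_k$ is never positive, but it can vanish: if $k\ge3$, $a_{k-2}\ge1$, $a_{k-1},a_k,a_{k+2}\ge2$ and $a_{k+1}=0$, then $\mathsf C_{k-1},\mathsf S_{k-1},\mathsf S_{k+2}$ contribute $+3$ and $\mathsf C_k,\mathsf S_k$ contribute $-3$. The drift is strictly negative once $a_{k+1}\ge1$, and the move $\mathsf S_k$ itself fills level $k+1$. We therefore add to the exponential of $a_k$ a small penalty for an empty level $k+1$.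

\begin{lemma}\label{lem:lyap}
Let $\theta=\frac1{100}$, $\kappa=\frac\theta6$, $k\ge2$, and $f(a)=e^{\theta a_k}\bigl(1+\kappa\mathbf 1\{a_{k+1}=0\}\bigr)$. Then $\mathcal Lf\le-\frac f{1000}+20$ at every position, and
\[
\mathbb Ef(a(t))\le e^{-t/1000}f(a(0))+20000\qquad(t\ge0).
\]
\end{lemma}

\begin{proof}
Suppose first that $a_k\ge2$. The moves that change $a_k$ are $\mathsf C_{k-1}$, $\mathsf S_{k-1}$ (only for $k\ge3$) and $\mathsf S_{k+2}$, by $+1$; $\mathsf C_k$ and $\mathsf C_{k+1}$, by $-1$; and $\mathsf S_k$, by $-2$. The move $\mathsf S_k$ is legal. If $\mathsf C_{k-1}$ is legal then $a_{k-1}\ge1$, so $\mathsf C_k$ is legal. The move $\mathsf C_{k+1}$ is legal if and only if $a_{k+1}\ge1$. Writing $\mathbf 1_{\mathsf m}$ for the indicator that $\mathsf m$ is legal,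
\[
\mathcal La_k=(\mathbf 1_{\mathsf C_{k-1}}-\mathbf 1_{\mathsf C_k})+(\mathbf 1_{\mathsf S_{k-1}}+\mathbf 1_{\mathsf S_{k+2}}-2)-\mathbf 1\{a_{k+1}\ge1\}\le-\mathbf 1\{a_{k+1}\ge1\}.
\]
We use
\begin{equation}\label{eq:exp}
e^x-1\le x+x^2\quad(0\le x\le1),\qquad e^{-x}-1\le-x+\tfrac12x^2\quad(x\ge0).
\end{equation}
Summing over the legal moves, with $\Delta$ the change of $a_k$, we get $\sum(e^{\theta\Delta}-1)\le\theta\mathcal La_k+(3+1+2)\theta^2$.

If $a_{k+1}\ge1$, then $f=e^{\theta a_k}$. Only $\mathsf C_{k+1},\mathsf C_{k+2},\mathsf S_{k+1}$ can empty level $k+1$, and they have $\Delta\le0$, so each adds a penalty of at most $\kappa e^{\theta a_k}$. Hence $\mathcal Lf\le e^{\theta a_k}(-\theta+6\theta^2+3\kappa)=-0.0044f$.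

If $a_{k+1}=0$, then $f=(1+\kappa)e^{\theta a_k}$. After any move $f$ is at most $(1+\kappa)e^{\theta(a_k+\Delta)}$, and after $\mathsf S_k$ it is smaller than this by $\kappa e^{\theta(a_k-2)}$. Hence $\mathcal Lf\le e^{\theta a_k}\bigl[6\theta^2(1+\kappa)-\kappa e^{-2\theta}\bigr]\le e^{\theta a_k}(0.000602-0.001633)\le-0.00103\,e^{\theta a_k}\le-f/1000$.

Now suppose $a_k\le1$. Only the nine moves $\mathsf C_{k-1},\dots,\mathsf C_{k+2}$ and $\mathsf S_{k-1},\dots,\mathsf S_{k+3}$ can change $a_k$ or $a_{k+1}$, and before and after a move $f\le e^{2\theta}(1+\kappa)\le1.03$. So $\mathcal Lf\le10\le-f/1000+20$.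

Finally, (D) with $\lambda=\frac1{1000}$ gives $e^{\lambda t}\mathbb Ef(a(t))\le f(a(0))+\int_0^t20e^{\lambda s}\,ds\le f(a(0))+20000e^{\lambda t}$.
\end{proof}

We also need the rate at which the ones are consumed. When $a_1\ge2$, the moves that change $a_1$ are $\mathsf C_1$ (by $-2$, always legal), $\mathsf C_2$ (by $-1$), $\mathsf S_2$ and $\mathsf S_3$ (by $+1$), so
\begin{equation}\label{eq:drift}
\mathcal La_1=-2-\mathbf 1\{a_2\ge1\}+\mathbf 1\{a_2\ge2\}+\mathbf 1\{a_3\ge2\}\le-1\qquad(a_1\ge2).
\end{equation}
Let $\tau$ be the first time at which $a_1\le1$, and put $B_A=100(A+2)$ for $A\ge1$.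

\begin{lemma}\label{lem:nopiles}
Let $A\ge1$, $b\ge0$, $N\ge1$. Start from any position of mass at most $N$ with $a_k(0)\le b$ for all $k\ge2$. Then with probability at least $1-C_AN^{-A}$ we have $a_k(t)\le b+B_A\ell_N$ for all $k\ge2$ and all $t\le\tau$.
\end{lemma}

\begin{proof}
We show that $\tau\le4N$ and that no pile forms up to time $4N$, both with high probability. Let $\eta=\frac19$ and $g=e^{\eta a_1}$. For $a_1\ge2$, \eqref{eq:exp} and \eqref{eq:drift} give $\mathcal Lg\le g\cdot\bigl(-\eta+(2+\frac12+1+1)\eta^2\bigr)=-\frac\eta2g$. By (D) with $\lambda=\eta/2$ at the time $\tau\wedge4N$, we get $e^{2\eta N}\,\mathbb P(\tau>4N)\le g(a(0))\le e^{\eta N}$, that is, $\mathbb P(\tau>4N)\le e^{-N/9}\le C_AN^{-A}$.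

Fix $k\ge2$ and an integer $j\ge0$. On $[j,j+1]$ the multiplicity $a_k$ exceeds $a_k(j)$ by at most the number of rings of the at most three clocks that raise $a_k$. This number is a Poisson variable of mean at most $3$, independent of $a(j)$, with exponential moment at most $e^{3(e^\theta-1)}$. By Lemma~\ref{lem:lyap}, $\mathbb Ee^{\theta a_k(j)}\le2e^{\theta b}+20000\le Ce^{\theta b}$. Markov's inequality gives $\mathbb P(\sup_{[j,j+1]}a_k\ge x)\le Ce^{-\theta(x-b)}$, which for $x=b+B_A\ell_N$ is $C(N+e)^{-(A+2)}$. The union over $0\le j<4N$ and the at most $4\ell_N$ levels has probability at most $CN^{-A}$.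
\end{proof}

\section{A clean position that both games visit}\label{sec:meet}

Two games should be compared when their bulk masses agree, not when their clocks do. For an integer $h$ let $T(h)$ be the first time at which $m\ge h$. The bulk mass jumps upward only by $\mathsf C_1$ (by $2$) and $\mathsf C_2$ (by $1$), so if $m(a(0))<h$ then $m\in\{h,h+1\}$ at time $T(h)$. This overshoot is the reason why the statements below allow bulk masses that differ by one. Suppose $m(a(0))<h$ and $N\ge h+2$. Then $a_1\ge2$ before $T(h)$, so $T(h)\le\tau$, and $\mathcal Lm\ge1$ before $T(h)$ by \eqref{eq:drift}. By (D), $\mathbb E(T(h)\wedge t)\le\mathbb Em(a(T(h)\wedge t))-m(a(0))$, and letting $t\to\infty$,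
\begin{equation}\label{eq:passage}
\mathbb ET(h)\le h+1-m(a(0)).
\end{equation}

\begin{proposition}\label{prop:meet}
There are absolute constants $H\ge7$, $\Gamma$ and $p_0>0$ with the following property. Let $q\ge1$ be real and $\Lambda\ge\Gamma q\ell$ an integer. Let $a,a'$ be positions of mass $N$ with $n(a),n(a')\le q$ and $|m(a)-m(a')|\le1$. Put $m^*=\max(m(a),m(a'))$ and $h^*=m^*+\Lambda+F_H$, and assume $N\ge h^*+2$. Then there is an integer $u^*$, determined by $a$, $a'$ and $\Lambda$, with $m^*<u^*<h^*$ and all levels of $\operatorname{Zeck}(u^*)$ at least $H-2\ge5$, such that the game started from $a$, and likewise the game started from $a'$, visits $z_{u^*}$ before time $T(h^*)$ with probability at least $p_0$.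
\end{proposition}

A game is not clean most of the time, since the low levels are always busy. It is, however, usually clean above a fixed level $K$ and bounded below it (Step~1), and this remains true at the passage times $T(h)$ for most $h$ (Step~2). Such a position is still not determined by its mass, not even at high levels: $12=8+3+1$ and $13$ have no level in common, so a bounded uncertainty in the mass can change all the levels. We therefore use only thresholds $h$ that are far from such carries (Step~3). For these the high levels are determined, and a prescribed sequence of boundedly many moves tidies up the low ones (Step~4).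

\begin{proof}
Fix, in this order, $K\ge2$ with $F_{K-1}\ge22400$; $D\ge1$ with $41000\,(K-1)e^{-D/100}\le\frac1{1600}$; and $H$ with $F_{H-4}\ge2+DF_{K+2}$, which forces $H>K+6$. Put $\Gamma=60F_H$ and $p_0=\frac12(2H)^{-5F_{H-2}}$. Since $\Gamma\ge38400$ and $q,\ell\ge1$,
\begin{equation}\label{eq:Lambda}
\Lambda\ge20002,\qquad\Lambda\ge60F_H,\qquad24\,\ell q\le\frac\Lambda{1600}.
\end{equation}
Call a position \emph{good} if
\begin{enumerate}
\item[(a)] no move $\mathsf C_j$ with $j\ge K+2$ and no move $\mathsf S_j$ with $j\ge K+1$ is legal, that is, the parts at levels $>K$ are distinct and non-adjacent, and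
\item[(b)] $a_k\le D$ for $2\le k\le K$;
\end{enumerate}
call it \emph{bad} otherwise. Steps 1 and 2 are written for the game from $a$; they use only $n(a)\le q$ and $m^*-1\le m(a)\le m^*$, so they hold for $a'$ as well.

\emph{Step 1: the expected time spent in bad positions before $T=T(m^*+\Lambda)$ is at most $\Lambda/400$.} By \eqref{eq:passage}, $\mathbb ET\le\Lambda+2\le2\Lambda$; also $m(a(T))-m(a)\le\Lambda+2\le2\Lambda$.

While (a) fails, at least one of the moves listed in (a) is legal, and all of them act above $K$. By (P), the expected time before $T$ during which (a) fails is at most the expected number of moves acting above $K$ up to $T$. By Lemma~\ref{lem:high}, $L+20\le24\ell$ and \eqref{eq:Lambda}, this is at most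
\[
\frac{14\Lambda}{22400}+24\,\ell q\le\frac{2\Lambda}{1600}.
\]

For (b) we first wait until initial piles have dissolved. Let $t_0=10\max_{k\ge2}a_k(0)\le10q\le\Lambda/1600$. Fix $2\le k\le K$ and let $f$ be as in Lemma~\ref{lem:lyap}. Since $f(a(0))\le2e^{\theta a_k(0)}$ and $t_0/1000\ge\theta a_k(0)$, we have $\mathbb Ef(a(t_0))\le20002$. Dynkin's formula on $[t_0,T\vee t_0]$ and $f\ge0$ give
\[
\mathbb E\int_{t_0}^{T\vee t_0}f(a(t))\,dt\le1000\,\bigl(20002+20\,\mathbb ET\bigr)\le41000\Lambda .
\]
As $f>e^{D/100}$ when $a_k>D$, the expected time before $T$ during which (b) fails is at most $t_0+(K-1)\,41000\Lambda e^{-D/100}\le\frac{2\Lambda}{1600}$. The two bounds add up to $\Lambda/400$.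

\emph{Step 2: from times to thresholds.} Let $\mathcal I=\{m^*+1,\dots,m^*+\Lambda\}$, and for $h\in\mathcal I$ let $\beta_a(h)$ be the probability that the position just before $T(h)$ is bad. The passage at $T(h)\le T$ is made by a move $\mathsf C_1$ or $\mathsf C_2$, and one move serves at most two values of $h$. At most two such moves are legal at any time, so (P) and Step~1 give
\[
\sum_{h\in\mathcal I}\beta_a(h)\le2\,\mathbb E\#\{\mathsf C_1,\mathsf C_2\text{ played from bad positions up to }T\}\le2\cdot2\cdot\frac\Lambda{400}=\frac\Lambda{100}.
\]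

\emph{Step 3: thresholds far from carries.} Let $\mathcal U$ be the set of $u\ge0$ such that $\operatorname{Zeck}(u)$ has all levels $\ge H$, and let
\[
\Theta=\{u+r:\ u\in\mathcal U,\ F_{H-4}\le r<F_{H-2}\}.
\]
We claim that $|\Theta\cap\mathcal I|\ge\Lambda/6$. For an integer $y\ge0$, the parts of $\operatorname{Zeck}(y)$ at levels $\ge H$ have a sum $u\in\mathcal U$ with $0\le y-u<F_H$ by (Z1). So every block of $F_H$ consecutive non-negative integers contains an element of $\mathcal U$. If $u\in\mathcal U$ and $0<r<F_{H-1}$, then $u+r\notin\mathcal U$ by (Z2), so elements of $\mathcal U$ are at least $F_{H-1}$ apart. Hence the windows $[u+F_{H-4},u+F_{H-2})$ are disjoint; each has $F_{H-3}$ elements, and $F_H=3F_{H-3}+2F_{H-4}\le5F_{H-3}$. Every $u\in\mathcal U$ with $m^*+1\le u\le m^*+\Lambda-F_{H-2}$ has its window inside $\mathcal I$, and there are at least $(\Lambda-F_{H-2})/F_H-1\ge\Lambda/F_H-2$ such $u$. Therefore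
\[
|\Theta\cap\mathcal I|\ge\Bigl(\frac\Lambda{F_H}-2\Bigr)F_{H-3}\ge\frac\Lambda5-2F_H\ge\frac\Lambda6 .
\]
By Step~2, the average of $\beta_a+\beta_{a'}$ over $\Theta\cap\mathcal I$ is at most $\frac{2\Lambda/100}{\Lambda/6}=0.12$. Let $h=u+r$ be the smallest element of $\Theta\cap\mathcal I$ with $\beta_a(h)+\beta_{a'}(h)\le0.12$, and put $u^*=u+F_{H-2}$. Then $\operatorname{Zeck}(u^*)=\operatorname{Zeck}(u)\cup\{F_{H-2}\}$ and $m^*<h<u^*\le h+F_{H-2}<h^*$.

\emph{Step 4: steering.} Consider either game, and suppose that the position just before $T(h)$ is good. Its bulk mass is $p\in\{h-1,h-2\}$. Let $w$ be its mass at levels $>K$. By (a) the parts at these levels form $\operatorname{Zeck}(w)$, and by (b) $p-DF_{K+2}\le w\le p$. The window was chosen so that this uncertainty is harmless: $p-u\ge F_{H-4}-2\ge DF_{K+2}$ and $p-u<F_{H-2}$, so $0\le w-u<F_{H-2}$. By (Z2) and (Z1), $\operatorname{Zeck}(w)=\operatorname{Zeck}(u)\cup\operatorname{Zeck}(w-u)$ with the second set at levels $\le H-3$. As $K\le H-3$, the position consists of $\operatorname{Zeck}(u)$ and parts at levels $\le H-3$.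

The move $\mathsf C_1$ or $\mathsf C_2$ at time $T(h)$ creates a part at level $2$ or $3$. So at time $T(h)$ the position consists of $\operatorname{Zeck}(u)$, a multiset $y$ at levels $2,\dots,H-3$ of mass $|y|\le h+1-u=r+1\le F_{H-2}$, and $N-u-|y|$ ones. Since $N>u^*$, there are enough ones to form the sub-position $y\cup1^{F_{H-2}-|y|}$ of mass $F_{H-2}$. Fix one complete game on this sub-position. It ends at $\{F_{H-2}\}$ after at most $5F_{H-2}$ moves (Lemma~\ref{lem:potential}), and the same moves, played in the full position, are legal and lead to $z_{u^*}$. Until the last of them is played, the sub-position has no part at a level $\ge H-2$, because such a part would be all of it. So the full position has only levels $\le H-3$ and the distinct, non-adjacent levels $\ge H$ of $\operatorname{Zeck}(u)$, and only $\mathsf C_j,\mathsf S_j$ with $j\le H-3$ can be legal. These are fewer than $2H$ moves, so each prescribed move is the next one with probability at least $\frac1{2H}$. Along the way the bulk mass stays at most $u^*<h^*$. By the strong Markov property at $T(h)$, the game visits $z_{u^*}$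 before $T(h^*)$ with probability at least $0.88\,(2H)^{-5F_{H-2}}\ge p_0$.
\end{proof}

\section{Coalescence and approximate additivity}\label{sec:add}

Two independent games meet at $z_{u^*}$ with probability at least $p_0^2$. After a failure we wait for the next common threshold, where the bulk masses again differ by at most one, and try again.

\begin{lemma}\label{lem:coal}
Let $A\ge1$, and let $a,a'$ be positions of mass $N$ with $a_k,a'_k\le B_A\ell$ for $k\ge2$ and $|m(a)-m(a')|\le1$. Then $M(a)$ and $M(a')$ can be coupled so that $|M(a)-M(a')|\le C_A\ell^4$ with probability at least $1-C_AN^{-A}$.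
\end{lemma}

\begin{proof}
Let $q=2B_A\ell L$, $\Lambda=\lceil\Gamma q\ell\rceil\le C_A\ell^3$, $R=\lceil A\ell/|\log(1-p_0^2)|\rceil$, and define thresholds $h_0=\max(m(a),m(a'))$, $h_i=h_{i-1}+1+\Lambda+F_H$. Then $h_R-h_0\le C_A\ell^4$.

If $N<h_R+2$, few ones are left: $a_1=N-m(a)\le h_R-h_0+2\le C_A\ell^4$, and the same holds for $a'$. As $n(a),n(a')\le q$, Lemma~\ref{lem:potential} gives $M(a),M(a')\le C_A\ell^4$, and any coupling will do.

Let $N\ge h_R+2$. We make up to $R$ attempts. Attempt $i$ starts with the two games at their initial positions if $i=1$, and at their own passage times $T(h_{i-1})$ if $i\ge2$. In both cases the bulk masses differ by at most $1$ and are at most $h_{i-1}+1$, so the number $h^*$ of Proposition~\ref{prop:meet} for this pair satisfies $h^*\le h_i$ and $N\ge h^*+2$. If both positions have $n\le q$, let $u_i^*$ be given by the proposition, and run the games independently, each until it visits $z_{u_i^*}$ or reaches bulk mass $\ge h_i$. If both visit $z_{u_i^*}$, which has conditional probability at least $p_0^2$, we declare success and let both follow one common continuation.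 Otherwise both continue independently to $T(h_i)$, and the next attempt starts. If $n>q$ for one of the games at the start of an attempt, or after $R$ failed attempts, the games continue independently to the end. Each game is halted only at stopping times, and whenever it resumes, its continuation has, given the joint past, the law of the game from its current position. By the strong Markov property both marginals are correct.

On success, each game has gone from its initial position to some $z_u$ with $u<h_R$, in at most $5(h_R-h_0+1)+(2L+4)q\le C_A\ell^4$ moves by Lemma~\ref{lem:potential}, and the remaining moves are common. So $|M(a)-M(a')|\le C_A\ell^4$. The probability of $R$ failed attempts is at most $(1-p_0^2)^R\le e^{-A\ell}\le N^{-A}$. The attempts start at times $0$ and $T(h_{i-1})\le\tau$. By Lemma~\ref{lem:nopiles} with $b=B_A\ell$, applied to each game separately, with probability at least $1-C_AN^{-A}$ all bulk multiplicities are at most $2B_A\ell$ up to $\tau$, and then $n\le q$ at all these times.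
\end{proof}

We can now carry out the three phases of Section~\ref{sec:idea} in general.

\begin{proposition}\label{prop:add}
Let $N=N_1+N_2$ with $N_1,N_2\ge1$. Let $K$ be the lowest level of $\operatorname{Zeck}(N_1)$, and assume $K\ge2$ and $N_2\le F_{K-1}$. For each $A\ge1$, $M_N$ can be coupled with \emph{independent} copies of $M_{N_1}$ and $M_{N_2}$ so that $\varepsilon=M_N-M_{N_1}-M_{N_2}$ satisfies $|\varepsilon|\le C_A\ell_N^4$ with probability at least $1-C_AN^{-A}$, and $\|\varepsilon\|_p\le C_A\ell_N^4$ for $1\le p\le A$.
\end{proposition}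

\begin{proof}
The moment bound follows from the probability bound: $|\varepsilon|\le10N$ always, so $\|\varepsilon\|_p\le\|\varepsilon\|_A\le C_A\ell^4+10N(C_AN^{-A})^{1/A}$. Throughout, $\ell=\ell_N$, and $a'=\operatorname{Zeck}(N_1)\cup1^{N_2}$.

\emph{Step 1: $M_N\approx M_{N_1}+M(a')$ with independent terms.} Run the games on $N$ and on $N_1$ with the same clocks until $\tau_1$, the first time at which the game on $N_1$ has at most one $1$. Before $\tau_1$ the positions differ only by $N_2$ extra ones and both have at least two ones, so the same moves are legal and the same moves are played. Let $Q$ be their number. At $\tau_1$ the positions are $b=y\cup1^j$ and $a=y\cup1^{j+N_2}$, with $j\in\{0,1\}$ and $y$ a bulk. Given $(Q,b)$, we may couple the remaining games as we like, and set $M_{N_1}=Q+M(b)$, $M_N=Q+M(a)$. Let $\mathcal E$ be the event that $y_k\le B_A\ell$ for all $k$. Lemma~\ref{lem:nopiles}, for the game on $N_1\le N$ with empty initial bulk, gives $\mathbb P(\mathcal E)\ge1-C_AN^{-A}$, and on $\mathcal E$ Lemma~\ref{lem:potential} gives $M(b)\le5+(2L+4)LB_A\ell\le C_A\ell^3$.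

Since $K\ge2$, we have $m(a')=N_1$, while $m(a)=N_1-j$. Given $(Q,b)$, couple $M(a)$ with $M(a')$ by Lemma~\ref{lem:coal} on $\mathcal E$ and independently off $\mathcal E$, and sample $M(b)$ independently of the pair. The conditional law of $M(a')$ given $(Q,b,M(b))$ is the law of the game from the fixed position $a'$. So $M(a')$ is independent of $M_{N_1}$, and with probability at least $1-C_AN^{-A}$,
\[
|M_N-M_{N_1}-M(a')|=|M(a)-M(a')-M(b)|\le C_A\ell^4 .
\]

\emph{Step 2: $M(a')\approx M_{N_2}$.} If $K=2$, then $N_2=1$, $M_{N_2}=0$ and $M(a')\le5+(2L+4)L\le C\ell^2$. Let $K\ge3$. Run the games from $a'$ and from $1^{N_2}$ with the same clocks until $\tau_2$, the first time at which the second game has at most one $1$. Before $\tau_2$ the position $d$ of the second game has bulk mass less than $N_2\le F_{K-1}$, so it occupies only levels $\le K-2$, while $\operatorname{Zeck}(N_1)$ occupies distinct non-adjacent levels $\ge K$. Level $K-1$ is empty, so $d$ and $\operatorname{Zeck}(N_1)\cup d$ have the same legal moves, and the games move together up to $\tau_2$. At $\tau_2$, Lemma~\ref{lem:nopiles}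 for mass $N_2\le N$ gives $n(d)\le B_A\ell L$ outside an event of probability $C_AN^{-A}$, and then both games have at most $5+(2L+4)(n(d)+L)\le C_A\ell^3$ moves left. So $|M(a')-M_{N_2}|\le C_A\ell^3$ with probability at least $1-C_AN^{-A}$.

Glue this coupling to that of Step~1 along $M(a')$. By (G1), $M_{N_2}$ is independent of $M_{N_1}$.
\end{proof}

\begin{remark}
The hypothesis $N_2\le F_{K-1}$ is used only in Step~2, and the argument there fails without it: for $N_1=3$, $N_2=4$, the first move leads to $\{3,2,1,1\}$, where $\mathsf C_3$ is legal, whereas it is not legal at $\{2,1,1\}$. The power $\ell^4$ arises as follows. Piles of height $\ell$ on $L$ levels give $q\le C_A\ell^2$ parts, Lemma~\ref{lem:high} charges $L+20$ moves per part and so forces $\Lambda$ to be of order $\ell^3$, and there are $R$ attempts, with $R$ of order $\ell$.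
\end{remark}

\section{A lower bound for the variance}\label{sec:var}

Approximate additivity holds also for a deterministic sequence such as $N\mapsto N$, so it cannot show that the variance grows. We find many places where the game chooses between two short paths that have different lengths and the same end.

\begin{proposition}\label{prop:var}
For all large $N$, $\operatorname{Var}M_N\ge cN/\ell^3$ and $\mathbb E\#\{\text{split moves played}\}\ge cN/\ell^3$.
\end{proposition}

\begin{proof}
Call a clean position $z_u$ a \emph{fork} if $\operatorname{Zeck}(u)$ has all levels $\ge5$ and $N-u\ge6$. At a fork only $\mathsf C_1$ is legal. After it exactly $\mathsf C_1,\mathsf C_2$ are legal, and after a second $\mathsf C_1$ at least two ones remain and exactly $\mathsf C_1,\mathsf C_2,\mathsf S_2$ are legal. Consider the continuations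
\[
\text{(A)}\quad\mathsf C_1,\mathsf C_1,\mathsf S_2\ \ (\text{probability }\tfrac16),\qquad\qquad\text{(B)}\quad\mathsf C_1,\mathsf C_2\ \ (\text{probability }\tfrac12).
\]
Both end at $\operatorname{Zeck}(u)\cup\{3\}\cup1^{N-u-3}$, after three and two moves. The positions reached within the first two moves after a fork contain a $2$ or a $3$, and so does the end of (A); none of them is a fork.

In the word of moves of the game, replace each segment (A) or (B) that starts at a fork by a symbol $*$. The segments are disjoint, because none contains a fork after its start. Exchanging (A) and (B) in one segment gives another possible game, which passes through the same positions outside the segment, visits the same forks, and so has the same reduced word. Hence a reduced word with $s$ symbols $*$ comes from exactly $2^s$ games. The probability of a game is the product of the probabilities of its moves, and the factors outside the segments are the same for all $2^s$ games. So, given the reduced word, the segments are independent, equal to (A) with probability $\frac{1/6}{1/6+1/2}=\frac14$ and to (B) with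 probability $\frac34$, and $M_N$ is a constant plus a binomial variable of variance $\frac3{16}s$. Let $\Phi_N$ be the number of forks visited. Each visit is followed by (A) or (B) with probability $\frac23$ and by (A), which contains a split, with probability $\frac16$. By the Markov property and the law of total variance,
\[
\operatorname{Var}M_N\ge\tfrac3{16}\,\mathbb E\#\{*\}=\tfrac18\,\mathbb E\Phi_N,\qquad\mathbb E\#\{\text{splits}\}\ge\tfrac16\,\mathbb E\Phi_N .
\]

Forks are supplied by Proposition~\ref{prop:meet}. Let $q=B_2\ell L$, $\Lambda=\lceil\Gamma q\ell\rceil\le C\ell^3$, $h_0=0$, $h_i=h_{i-1}+1+\Lambda+F_H$, and let $R$ be maximal with $N\ge h_R+6$; then $R\ge cN/\ell^3$ for large $N$. For $1\le i\le R$ apply the proposition with $a=a'$ the position at time $T(h_{i-1})$. Its bulk mass is at most $h_{i-1}+1$, so $h^*\le h_i$ and $N\ge h^*+2$. If $n\le q$ there, then with conditional probability at least $p_0$ the game visits during $[T(h_{i-1}),T(h_i))$ a position $z_{u^*}$ with levels $\ge5$ and $u^*<h_i\le N-6$, which is a fork. By Lemma~\ref{lem:nopiles} with $b=0$ and $A=2$, for large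 $N$ we have $n\le q$ at all the times $T(h_{i-1})\le\tau$ with probability at least $\frac12$. The time intervals are disjoint, so $\mathbb E\Phi_N\ge p_0R/2$.
\end{proof}

\section{Solving the recursion}\label{sec:final}

\subsection{Fibonacci values of $N$}

Let $X_k$ denote a variable with the law of $M_{F_k}$, and put $Y_k=X_k-\mathbb EX_k$, $V_k=\operatorname{Var}X_k$. Apply Proposition~\ref{prop:add} with $N_1=F_k$, $N_2=F_{k-1}$, $k\ge2$, and $A=p$; here $K=k$ and $\ell_N\le Ck$. After centering we obtain, for each even $p\ge4$, couplings with
\begin{equation}\label{eq:rec}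
Y_{k+1}=U_k+\varepsilon_k,\qquad U_k=Y_k+Y_{k-1}\ \text{(independent terms)},\qquad\mathbb E\varepsilon_k=0,\quad\|\varepsilon_k\|_p\le C_pk^4,
\end{equation}
and $\mathbb EX_{k+1}=\mathbb EX_k+\mathbb EX_{k-1}+O(k^4)$. The couplings depend on $p$, the laws of the $Y_k$ do not. We take $p=4$ except when bounding $p$-th moments.

\begin{lemma}\label{lem:fib}
Suppose $x_{k+1}=x_k+x_{k-1}+r_k$ with $|r_k|\le Ck^s\varphi^{\beta k}$, where $s\ge0$ and $0\le\beta<1$. Then $x_k=\gamma F_k+O(k^s\varphi^{\beta k})$ for some real $\gamma$.
\end{lemma}

\begin{proof}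
We separate the expanding root $\varphi$ from the contracting root $-\varphi^{-1}$. Since $1+\varphi^{-1}=\varphi$, the sequence $\alpha_k=x_{k+1}+\varphi^{-1}x_k$ satisfies $\alpha_k=\varphi\alpha_{k-1}+r_k$. As $\beta<1$, the series $\sum r_j\varphi^{-j}$ converges with tails $O(k^s\varphi^{(\beta-1)k})$, so $\alpha_k=\alpha\varphi^k+O(k^s\varphi^{\beta k})$ for some $\alpha$. Put $y_k=x_k-\alpha\varphi^k/\sqrt5$. Since $\varphi+\varphi^{-1}=\sqrt5$, we have $y_{k+1}+\varphi^{-1}y_k=\alpha_k-\alpha\varphi^k$, and iterating gives $|y_k|\le C\sum_{j\le k}\varphi^{-(k-j)}j^s\varphi^{\beta j}=O(k^s\varphi^{\beta k})$. By Binet's formula the claim holds with $\gamma=\alpha/\varphi$.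
\end{proof}

\begin{lemma}\label{lem:moments}
There are constants $\mu$ and $\sigma^2>0$ such that
\[
\mathbb EX_k=\mu F_k+O(k^4),\qquad V_k=\sigma^2F_k+O(\varphi^{k/2}k^4),
\]
and $\|Y_k\|_p\le C_p\varphi^{k/2}$ for every even $p\ge2$.
\end{lemma}

\begin{proof}
The mean is Lemma~\ref{lem:fib} with $s=4$, $\beta=0$. For the variance we first need an upper bound of the right order, to control the covariance of $U_k$ and $\varepsilon_k$. Put $t_k=\varphi^{-k/2}\sqrt{V_k}$. By \eqref{eq:rec}, the triangle inequality in $L^2$ and $\varphi^{-1}+\varphi^{-2}=1$,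
\[
t_{k+1}\le\sqrt{\varphi^{-1}t_k^2+\varphi^{-2}t_{k-1}^2}+Ck^4\varphi^{-k/2}\le\max(t_k,t_{k-1})+Ck^4\varphi^{-k/2}.
\]
The errors are summable, so $t_k$ is bounded and $V_k\le C\varphi^k$. By the Cauchy--Schwarz inequality, $V_{k+1}=V_k+V_{k-1}+2\mathbb E[U_k\varepsilon_k]+\mathbb E\varepsilon_k^2=V_k+V_{k-1}+O(\varphi^{k/2}k^4)$, and Lemma~\ref{lem:fib} with $\beta=\frac12$ gives the expansion with some $\sigma^2\ge0$. If $\sigma^2=0$, then $V_k=O(\varphi^{k/2}k^4)$, which contradicts the bound $V_k\ge cF_k/k^3$ of Proposition~\ref{prop:var}.

The moment bound holds for $p=2$. Let $p\ge4$ be even and assume it for $p-2$. In $\mathbb EU_k^p=\sum_j\binom pj\,\mathbb EY_k^j\;\mathbb EY_{k-1}^{p-j}$ the terms $j=1$ and $j=p-1$ vanish, and the terms with $2\le j\le p-2$ are at most $C_p\|Y_k\|_{p-2}^j\|Y_{k-1}\|_{p-2}^{p-j}\le C_p\varphi^{kp/2}$ in absolute value. Put $t_k=\varphi^{-k/2}\|Y_k\|_p$ and $\lambda=\varphi^{-p/2}+\varphi^{-p}$, so that $\lambda<\varphi^{-1}+\varphi^{-2}=1$. Then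
\[
t_{k+1}\le\bigl(\lambda\max(t_k,t_{k-1})^p+C_p\bigr)^{1/p}+C_p\le\lambda^{1/p}\max(t_k,t_{k-1})+C_p',
\]
and by induction $t_k\le\max\bigl(t_1,t_2,C_p'/(1-\lambda^{1/p})\bigr)$.
\end{proof}

\subsection{General $N$: mean and variance}

\begin{lemma}\label{lem:decomp}
Let $k_1>\dots>k_\nu$ be the levels of $\operatorname{Zeck}(N)$, and let $A\ge1$. Then $M_N$ can be coupled with independent variables $X_{k_1},\dots,X_{k_\nu}$ so that $E_N=M_N-\sum_iX_{k_i}$ satisfies $|E_N|\le C_A\ell^5$ with probability at least $1-C_A\ell N^{-A}$, and $\|E_N\|_p\le C_A\ell^5$ for $1\le p\le A$.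
\end{lemma}

\begin{proof}
Build $N$ from the top: let $n_i=F_{k_1}+\dots+F_{k_i}$. For $1\le i<\nu$, Proposition~\ref{prop:add} applies with $N_1=n_i$ and $N_2=F_{k_{i+1}}$, since $K=k_i\ge k_{i+1}+2\ge3$. Start with $M_{n_1}=X_{k_1}$, and glue the $i$-th coupling along $M_{n_i}$ to all that was built before; this produces the pair $(X_{k_{i+1}},M_{n_{i+1}})$. As $X_{k_{i+1}}$ is independent of $M_{n_i}$ in the $i$-th coupling, it is independent of all earlier variables by (G2). So the $X_{k_i}$ are independent, and $E_N$ is the sum of $\nu-1\le4\ell$ errors, each at a mass between $F_{k_1}\ge N/2$ and $N$.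
\end{proof}

In the coupling of Lemma~\ref{lem:decomp} write
\begin{equation}\label{eq:centered}
M_N-\mathbb EM_N=U+\varepsilon,\qquad U=\sum_iY_{k_i},\qquad\varepsilon=E_N-\mathbb EE_N ,
\end{equation}
and put $s_N^2=\operatorname{Var}M_N$. The levels $k_i$ are distinct and at most $L\le4\ell$, so $\sum_i\varphi^{k_i/2}\le C\varphi^{k_1/2}\le C\sqrt N$ and $\sum_i\varphi^{k_i}\le CN$. In particular, by Lemma~\ref{lem:moments},
\begin{equation}\label{eq:Unorm}
\|U\|_p\le C_p\sqrt N\qquad(p\text{ even}).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}\,(i) and (ii)]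
By Lemmas~\ref{lem:moments} and~\ref{lem:decomp}, $\mathbb EM_N=\sum_i(\mu F_{k_i}+O(\ell^4))+O(\ell^5)=\mu N+O(\ell^5)$. By \eqref{eq:splits} and $\nu(N)\le L$, the expected number of splits is $(\mu-1)N+O(\ell^5)$; by Proposition~\ref{prop:var} it is at least $cN/\ell^3$ for large $N$. Hence $\mu>1$.

By independence, $\operatorname{Var}U=\sum_iV_{k_i}=\sigma^2N+O(\sqrt N\ell^4)$. By the Cauchy--Schwarz inequality, $s_N^2=\operatorname{Var}U+O(\|U\|_2\|\varepsilon\|_2+\|\varepsilon\|_2^2)=\sigma^2N+O(\sqrt N\ell^5)$.
\end{proof}

\subsection{Smooth test functions and moments}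

To carry a Gaussian approximation through the recursion, we want a distance that is subadditive over independent sums and shrinks faster under rescaling than the errors accumulate. For centered variables $\xi,\xi'$ with equal variances and finite third moments put
\[
\zeta(\xi,\xi')=\sup\bigl\{|\mathbb Ef(\xi)-\mathbb Ef(\xi')|:\ f\in C^3(\mathbb R),\ \|f'''\|_\infty\le1\bigr\}.
\]
Subtracting a quadratic polynomial from $f$ does not change $\mathbb Ef(\xi)-\mathbb Ef(\xi')$. So we may restrict the supremum to \emph{normalized} $f$, those with $f(0)=f'(0)=f''(0)=0$, for which $|f''(x)|\le|x|$, $|f'(x)|\le x^2/2$, $|f(x)|\le|x|^3/6$; in particular $\zeta<\infty$. Dividing both variables by $s$ divides $\zeta$ by $s^3$. Thus a bound of order $N$ up to logarithms becomes a bound of order $N^{-1/2}$ after division by $s_N$.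

\begin{lemma}\label{lem:zeta}
Let $\xi_1,\dots,\xi_j$ be independent and centered, $U=\sum_i\xi_i$, and let $\varepsilon$ be centered, all with finite fourth moments. Put $s=\|U\|_2$, $s'=\|U+\varepsilon\|_2$. Then
\[
\zeta(U+\varepsilon,s'Z)\le\sum_i\zeta(\xi_i,\|\xi_i\|_2Z)+C\bigl(\|U\|_4^2\|\varepsilon\|_4+\|U\|_4\|\varepsilon\|_4^2+\|\varepsilon\|_4^3\bigr).
\]
\end{lemma}

\begin{proof}
Let $f$ be normalized with $\|f'''\|_\infty\le1$. We pass from $U+\varepsilon$ to $U$, then to $sZ$, then to $s'Z$. Taylor's formula at $U$ and H\"older's inequality give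
\[
|\mathbb Ef(U+\varepsilon)-\mathbb Ef(U)|\le\tfrac12\mathbb E[U^2|\varepsilon|]+\tfrac12\mathbb E[|U|\varepsilon^2]+\tfrac16\mathbb E|\varepsilon|^3\le\|U\|_4^2\|\varepsilon\|_4+\|U\|_4\|\varepsilon\|_4^2+\|\varepsilon\|_4^3 .
\]
Next, let $g_i$ be centered normal variables with the variances of the $\xi_i$, independent of each other and of the $\xi_i$; their sum has the law of $sZ$. Replace $\xi_i$ by $g_i$ one at a time. Conditionally on the sum $x$ of the other terms, the function $f(\cdot+x)$ has third derivative bounded by $1$, so the $i$-th replacement costs at most $\zeta(\xi_i,g_i)$. Finally $|s-s'|\le\|\varepsilon\|_2$, and $|\frac d{dt}f(tZ)|\le t^2|Z|^3/2$ gives $|\mathbb Ef(sZ)-\mathbb Ef(s'Z)|\le C\|\varepsilon\|_2(\|U\|_2+\|\varepsilon\|_2)^2$, which is of the stated form.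
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\,(iii)]
Let $\Delta_k=\zeta(Y_k,\sqrt{V_k}Z)$. Lemma~\ref{lem:zeta} applied to \eqref{eq:rec}, with $\|U_k\|_4\le C\varphi^{k/2}$ and $\|\varepsilon_k\|_4\le Ck^4$, gives
\[
\Delta_{k+1}\le\Delta_k+\Delta_{k-1}+C(\varphi^kk^4+\varphi^{k/2}k^8+k^{12})\le\Delta_k+\Delta_{k-1}+C\varphi^kk^4 .
\]
Then $\delta_k=\varphi^{-k}\Delta_k$ satisfies $\delta_{k+1}\le\varphi^{-1}\delta_k+\varphi^{-2}\delta_{k-1}+Ck^4\le\max(\delta_k,\delta_{k-1})+Ck^4$, so $\Delta_k\le C\varphi^kk^5$. Now apply Lemma~\ref{lem:zeta} to \eqref{eq:centered} with $A=4$. We have $\sum_i\Delta_{k_i}\le CN\ell^5$, $\|U\|_4\le C\sqrt N$ and $\|\varepsilon\|_4\le C\ell^5$, so $\zeta(M_N-\mathbb EM_N,s_NZ)\le CN\ell^5$. By (ii), $s_N^2\ge cN$ for large $N$, hence $\zeta(\widehat M_N,Z)\le\delta:=C\ell^5N^{-1/2}$, which is the stated bound.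

For the convergence in distribution, fix a smooth non-increasing $\psi$ equal to $1$ on $(-\infty,0]$ and to $0$ on $[1,\infty)$, and let $\Phi$ be the distribution function of $Z$. The indicator of $(-\infty,x]$ lies between $\psi((\cdot-x+\eta)/\eta)$ and $\psi((\cdot-x)/\eta)$, whose third derivatives are at most $C\eta^{-3}$. So $\Phi(x-\eta)-C\delta\eta^{-3}\le\mathbb P(\widehat M_N\le x)\le\Phi(x+\eta)+C\delta\eta^{-3}$. Since $\Phi$ is Lipschitz, the choice $\eta=\delta^{1/4}$ gives $\sup_x|\mathbb P(\widehat M_N\le x)-\Phi(x)|\le C\delta^{1/4}\to0$.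
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\,(v)]
Recall that if $\xi_N$ converges in distribution to $\xi$ and $\sup_N\mathbb E|\xi_N|^{p'}<\infty$ for some $p'>p$, then the variables $\xi_N^p$ are uniformly integrable and $\mathbb E\xi_N^p\to\mathbb E\xi^p$. For even $p'$, \eqref{eq:centered} with $A=p'$ and \eqref{eq:Unorm} give $\|M_N-\mathbb EM_N\|_{p'}\le C_{p'}(\sqrt N+\ell^5)$, so $\|\widehat M_N\|_{p'}\le C_{p'}$ for large $N$ by (ii).
\end{proof}

\subsection{The distance between distribution functions}

The smoothing argument above gives only the rate $N^{-1/8}\ell^{5/4}$. To do better we unfold the recursion until $M_N$ is close to a sum of many independent small games, and apply the Berry--Esseen theorem: for independent centered variables $\xi_i$, not necessarily identically distributed, with $s^2=\sum_i\mathbb E\xi_i^2>0$,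
\[
\sup_x\Bigl|\mathbb P\Bigl(\sum_i\xi_i\le xs\Bigr)-\Phi(x)\Bigr|\le C\,s^{-3}\sum_i\mathbb E|\xi_i|^3 .
\]
If the games are unfolded down to level $r$, the Berry--Esseen term is of order $\varphi^{r/2}N^{-1/2}$, while the accumulated coupling error, relative to $\sqrt N$, is of order $N^{1/2}\varphi^{-r}\ell^4$. Up to logarithms these balance when $\varphi^r$ is of order $N^{2/3}$.

\begin{proof}[Proof of Theorem~\ref{thm:main}\,(iv)]
Let $N$ be large and let $r$ satisfy $\varphi^r\le N^{2/3}<\varphi^{r+1}$. Take $A=4$ in all couplings. Start from the independent summands of Lemma~\ref{lem:decomp}. As long as some summand $X_j$ has $j>r$, replace it by a pair $(X_{j-1},X_{j-2})$, glued along $X_j$ by the coupling of Proposition~\ref{prop:add} for $F_j=F_{j-1}+F_{j-2}$. The pair is independent of the other summands by (G1), and its two members are independent of each other, so the summands remain independent. In the end all indices are at most $r$, and the summands created by replacement have index $r$ or $r-1$. So the number of summands is $J\le N/F_{r-1}+L\le CN^{1/3}$. Each replacement adds one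 summand, so there are at most $J$ replacements, each at a mass between $cN^{2/3}$ and $N$. Each has an error that is at most $C\ell^4$ in $L^2$, and at most $C\ell^4$ in absolute value outside an event of probability $CN^{-8/3}$. Together with $E_N$ we obtain
\[
M_N-\mathbb EM_N=\Sigma+\omega,\qquad\Sigma=\sum_{i=1}^JY_{r_i}\ \text{(independent terms)},\qquad r_i\le r,\qquad\sum_iF_{r_i}=N,
\]
where, with $b=CN^{1/3}\ell^4$, the centered error $\omega$ satisfies $\|\omega\|_2\le b$, and $|\omega|\le b$ outside an event of probability at most $CN^{-1}$.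

Let $s_\Sigma=\|\Sigma\|_2$. Then $|s_\Sigma-s_N|\le\|\omega\|_2\le b=o(\sqrt N)$, so by (ii) $s_\Sigma\ge c\sqrt N$, and $\lambda=s_N/s_\Sigma$ satisfies $|\lambda-1|\le Cb/\sqrt N$. By Lemma~\ref{lem:moments} with $p=4$,
\[
\sum_i\mathbb E|Y_{r_i}|^3\le C\sum_i\varphi^{3r_i/2}\le C\varphi^{r/2}\sum_iF_{r_i}\le CN^{4/3},
\]
so the Berry--Esseen bound for $\Sigma$ is $CN^{4/3-3/2}=CN^{-1/6}$. Therefore
\[
\mathbb P(\widehat M_N\le x)\le\mathbb P(\Sigma\le xs_N+b)+CN^{-1}\le\Phi\Bigl(\lambda x+\frac b{s_\Sigma}\Bigr)+CN^{-1/6},
\]
and, starting from $\mathbb P(\widehat M_N\le x)\ge\mathbb P(\Sigma\le xs_N-b)-CN^{-1}$, the reverse inequality holds with $-b$ and $-CN^{-1/6}$. The shift by $b/s_\Sigma$ costs at most $Cb/\sqrt N$ because $\Phi$ is Lipschitz. The change of scale costs $|\Phi(\lambda x)-\Phi(x)|=\bigl|\int_1^\lambda tx\,\Phi'(tx)\,\frac{dt}t\bigr|\le C|\log\lambda|\le Cb/\sqrt N$, because $y\Phi'(y)$ is bounded. Since $b/\sqrt N=CN^{-1/6}\ell^4$, the proof is complete.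
\end{proof}

\begin{thebibliography}{9}

\bibitem{BEFM}
Baird-Smith, Epstein, Flint, and Miller, 2018.

\bibitem{talk}
\emph{Continuing Analysis of the Zeckendorf Game},
\texttt{https://web.williams.edu/\allowbreak Mathematics/\allowbreak sjmiller/\allowbreak public\_html/\allowbreak math/\allowbreak talks/\allowbreak ZeckendorfGameLengths\_YMC2022.pdf}

\end{thebibliography}
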